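# Rational equivalence relations are kernels of rational functions

## 1. Equivalence relations that preserve length

Suppose a finite two-tape machine recognizes an equivalence relation on words. Can another finite machine read a word and print a name for its class, the same name for equivalent words and different names for inequivalent ones? We begin with a case where the answer is easy, relations that only relate words of equal length. First we fix the vocabulary.

**Definition (rational relation).** Let $\Sigma,\Delta$ be finite alphabets. A relation $R\subseteq\Sigma^*\times\Delta^*$ is *rational* if it is a rational subset of the monoid $\Sigma^*\times\Delta^*$; equivalently, if it is realized by a finite transducer. We use it in this form: $R$ is the set of pairs accepted by a finite two-tape automaton whose transitions are labelled $(a,\varepsilon)$ or $(\varepsilon,a)$ with $a$ a letter, with several initial and final states allowed. We say that such an automaton has *one-letter transitions*. A *rational function* is a rational relation that is a partial function.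

For example, $\{(a^n,a^{2n}):n\ge 0\}$ is accepted by a cycle of three states whose transitions are labelled $(a,\varepsilon),(\varepsilon,a),(\varepsilon,a)$, with one state both initial and final.

We compose relations from left to right: $PQ=\{(u,w):\exists v\ (u,v)\in P,\ (v,w)\in Q\}$. The standard facts we use are these. Rational relations are closed under union, inverse, composition, and intersection with $L\times L'$ for regular $L,L'$; their domains are regular. We also use Ramsey's theorem in the form: for every number of colors there is an $N$ such that every coloring of the pairs from $\{0,\dots,N\}$ has a monochromatic triple, that is, $e<e'<e''$ whose three pairs have the same color.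

**Definition (the two classes).** $\mathbf{RatEq}(\Sigma^*)$ is the class of rational relations $R\subseteq\Sigma^*\times\Sigma^*$ that are equivalence relations over their domains: reflexive on $\mathrm{dom}(R)$, symmetric and transitive. The domain need not be all of $\Sigma^*$. $\mathbf{KerRatF}(\Sigma^*)$ is the class of kernels
$$\ker(f)=\{(u,v): u,v\in\mathrm{dom}(f),\ f(u)=f(v)\}$$
of rational functions $f\subseteq\Sigma^*\times\Delta^*$, where $\Delta$ may be any finite alphabet.

Since $\ker(f)=ff^{-1}$, we have $\mathbf{KerRatF}(\Sigma^*)\subseteq\mathbf{RatEq}(\Sigma^*)$. The question, taken from "Rational Equivalence Relations" (https://github.com/lclem/bibliographer), is whether the two classes are equal; it has been conjectured that they are.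

For $R\in\mathbf{RatEq}(\Sigma^*)$ we write $D=\mathrm{dom}(R)$ and $u\sim v$ for $(u,v)\in R$. If $R=\emptyset$ everything is trivial, so we always assume $R\ne\emptyset$. A *regular cross-section* of $R$ is a regular set $S\subseteq D$ that meets every class in exactly one word.

**Lemma 1.** If $R\in\mathbf{RatEq}(\Sigma^*)$ has a regular cross-section $S$, then $R=\ker f$ for a rational function $f\subseteq R$ with $f\circ f=f$ and output alphabet $\Sigma$.

*Proof.* Put $f=R\cap(\Sigma^*\times S)$. It is rational. It is a function with domain $D$: it maps $u$ to the unique element of $S$ equivalent to $u$. Hence $f(u)=f(v)$ iff $u\sim v$. Elements of $S$ are fixed by $f$, so $f\circ f=f$. ∎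

So we want to choose one word from each class by a regular rule.

**Proposition 2.** Let $R\in\mathbf{RatEq}(\Sigma^*)$ be such that $u\sim v$ implies $|u|=|v|$. Fix a linear order on $\Sigma$, and let $S$ be the set of words of $D$ that are lexicographically smallest in their class. Then $S$ is a regular cross-section.

*Proof.* Classes are finite and consist of words of equal length, so $S$ meets each class exactly once. Let $T$ be a two-tape automaton for $R$ with one-letter transitions, trimmed (every state lies on an accepting run).

We bound how far one tape can get ahead of the other. Let $q$ be a state, and fix a path from $q$ to a final state, labelled $(x,y)$. If a path from an initial state to $q$ is labelled $(x_0,y_0)$, then $x_0x\sim y_0y$, so $|y_0|-|x_0|=|x|-|y|$. The difference $|y_0|-|x_0|$ depends only on $q$, so it is bounded in absolute value by a constant $\beta$.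

Now build an automaton that simulates $T$ on $(w,w')$, keeps in a buffer the at most $\beta$ letters by which one tape is ahead, and compares $w$ and $w'$ position by position. It accepts iff $T$ accepts, a difference was found, and at the first difference the letter of $w'$ is the smaller one. It accepts exactly the pairs with $w\sim w'$ and $w'<w$. The domain of this relation is $D\setminus S$, so $D\setminus S$ is regular, and so is $S$. ∎

For instance, over $\{a<b\}$ let $u\sim v$ iff $|u|=|v|$ and $u,v$ have the same number of $a$'s modulo $2$. For each $n\ge1$ there are two classes of length $n$, with smallest words $a^n$ and $a^{n-1}b$; so $S=a^*\cup a^*b$.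

What changes when equivalent words may have different lengths?

## 2. Three obstacles and the general theorem

First, classes may be infinite, and then a lexicographically smallest word need not exist: if $a^*b$ is a class and $a<b$, then $b>ab>aab>\cdots$. This will be repaired in Section 3.

Second, "shortest first, then lexicographic" is a well-order, but it does not give a regular set, even when all classes have two elements.

**Example 3.** Let $P=\{(a^mb^{2n}c,\;a^{2m}b^nd):m,n\ge0\}$, and let $R=P\cup P^{-1}\cup\mathrm{Id}_D$ with $D=\mathrm{dom}(P)\cup\mathrm{dom}(P^{-1})$. A transducer for $P$ repeats $(a,aa)$, then $(bb,b)$, then does $(c,d)$. Since $P$ is a bijection between two disjoint sets, $R\in\mathbf{RatEq}$ with two-element classes. The word $a^mb^{2n}c$ is shorter than its partner iff $m+2n<2m+n$, that is, $n<m$. Let $S$ be the set of words that come first in their class. For $m,m'$ with $m'\ge m+2$ put $n=m+1$: then $a^{m'}b^{2n}c\in S$ and $a^mb^{2n}c\notin S$. So the words $a^0,a^2,a^4,\dots$ all reach different states of any deterministic automaton for $S$, and $S$ is not regular. Yet $R$ has a regular cross-section: the words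 ending in $c$.

Third, the dictionary order (first difference decides, a prefix comes before its extensions) is decided earlier, but the buffer argument of Proposition 2 still breaks.

**Example 4.** Let $R$ have the classes $\{a^nc,\;a^{2n}d\}$, $n\ge0$. Let $T$ be any automaton for $R$ with one-letter transitions and state set $Q$. We claim there is no $\beta$ such that, in all accepting runs on pairs $(a^nc,a^{2n}d)$, the numbers $i,j$ of letters read on the two tapes satisfy $|i-j|\le\beta$ as long as $i,j\le n$, that is, before the first difference. Suppose there is. Let $e<n-\beta$. When the second tape reaches position $n$ while the first is still at most at $n$, the first is at least at $n-\beta>e$; so at the first moment when the first tape is at $e$, the second is at $j<n$, and $|e-j|\le\beta$. If $n-\beta>|Q|(2\beta+1)$, two of these moments have the same state and the same $j-i$. Between them $T$ makes a cycle labelled $(a^s,a^s)$ with $s\ge1$. Repeating it once more gives $a^{n+s}c\sim a^{2n+s}d$, which is false.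

In Example 4 there is a remedy. Suppose that along with each letter of a word we also see the *type of the remaining suffix*, meaning what $T$ can do with this suffix on its first tape. Take for $T$ the disjoint union of four automata, one for each kind of pair (both words ending in $c$; first $c$, second $d$; and so on). Then the suffixes $a^nc$ and $a^{2n}d$ already have different types: only two of the four parts can read a word ending in $c$ on the first tape, and only the other two can read one ending in $d$. In the annotated words the first difference is at the very beginning. The plan is therefore to compare *annotated* words in dictionary order, and to show that up to the first difference of the annotated words the two tapes stay close. This leads to the following theorem.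

**Theorem 5.** Let $R\subseteq\Sigma^*\times\Sigma^*$ be a rational relation that is an equivalence relation on $D=\mathrm{dom}(R)$. Then $R$ has a regular cross-section: there is a regular $S\subseteq D$ meeting every $R$-class in exactly one word. Consequently $R=\ker f$ for a rational function $f$, which can be chosen with $f\subseteq R$, $f\circ f=f$ and $\Delta=\Sigma$. In particular $\mathbf{KerRatF}(\Sigma^*)=\mathbf{RatEq}(\Sigma^*)$ for every finite alphabet $\Sigma$.

By Lemma 1 only the cross-section has to be found. The closeness statement is Proposition 15. It will be derived from a statement about pairs $(v,v)$ on the diagonal, Proposition 12, which is the hard part.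

We write $w[i,j)$ for the factor of $w$ between positions $i\le j$.

## 3. Deleting words until all classes are finite

**Lemma 6.** There is a regular $D'\subseteq D$ such that $R'=R\cap(D'\times D')$ is a rational equivalence relation on $D'$ with finite classes, and every regular cross-section of $R'$ is a regular cross-section of $R$.

*Proof.* Let $\mathcal T$ be an automaton for $R$ with one-letter transitions and state set $Q$. Let $C$ be the set of words $v$ such that some accepting run on some $(u,v)$ contains a cycle labelled $(\varepsilon,y)$ with $y\ne\varepsilon$. This set is regular: a one-tape automaton reading $v$ simulates $\mathcal T$, guessing the letters of $u$ and guessing the state and the extent of the cycle.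

If $v\in C$, write $v=v_1yv_2$ with $y$ the label of the cycle. Deleting the cycle gives $u\sim v_1v_2$, and $u\sim v$, so $v\sim v_1v_2$, which is shorter. Hence the shortest words of a class are never in $C$. So $D'=D\setminus C$ is regular and meets every class of $R$. The relation $R'$ is rational, and its classes are the intersections of the $R$-classes with $D'$. So a regular cross-section of $R'$ is one of $R$.

Let $(u,v)\in R'$. An accepting run on $(u,v)$ has no cycle labelled $(\varepsilon,y)$, $y\neq\varepsilon$, because $v\notin C$. So it reads fewer than $|Q|$ letters of $v$ between two consecutive letters of $u$, before the first and after the last one. Thus $|v|\le(|u|+1)|Q|$, and the class of $u$ is finite. ∎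

For example, if $D=a^*$ is a single class and $\mathcal T$ has one state with the loops $(a,\varepsilon),(\varepsilon,a)$, then $C=a^+$ and $D'=\{\varepsilon\}$.

**From now on all classes of $R$ are finite.** Most contradictions below consist in exhibiting an infinite class.

## 4. Chains of runs

### 4.1 Symmetric automata, cuts, and linear length bounds

Let $T$ be a trim automaton recognizing $R$ with one-letter transitions, state set $Q$, initial states $I$, final states $F$.

**Definition (symmetric, mirror).** $T$ is *symmetric* if there is an involution $q\mapsto\bar q$ of $Q$ turning every transition, initial state and final state into its tape-swapped version. Adding a disjoint tape-swapped copy makes any $T$ symmetric; it stays trim and still recognizes $R=R^{-1}$. For symmetric $T$, a run on $(u,v)$ can be *mirrored* to a run on $(v,u)$.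

**Definition (moment, cut, displacement).** A run passes through *moments*; at a moment it has a state and a *cut* $(i,j)$, the numbers of letters read so far on the two tapes. The *displacement* is $j-i$. Mirroring turns the cut $(i,j)$ into $(j,i)$.

For example, a run on $(ac,aad)$ that reads $(a,\varepsilon),(\varepsilon,a),(\varepsilon,a),(c,\varepsilon),(\varepsilon,d)$ has the cuts $(0,0),(1,0),(1,1),(1,2),(2,2),(2,3)$.

Let $K=|Q|+1\ge 2$. The automaton $T$ has no cycle labelled $(\varepsilon,y)$ or $(y,\varepsilon)$ with $y\ne\varepsilon$: by trimness the cycle lies on an accepting run, and pumping it would give an infinite class. Hence between consecutive letters on one tape fewer than $|Q|$ letters are read on the other, and for every path of $T$ labelled $(x,y)$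
$$|y|\le K(|x|+1),\qquad |x|\le K(|y|+1).\tag{1}$$
In particular $u\sim v$ implies $|v|\le K(|u|+1)$.

### 4.2 The automata $A_l$

If $w_0\sim w_1\sim\dots\sim w_l$, we want to look at runs for all the pairs $(w_{h-1},w_h)$ at once.

**Definition ($A_l$).** For $l\ge1$, $A_l$ has tapes $0,\dots,l$ and state set $Q^l$. Reading a letter $a$ on tape $h$ means: component $h$ (if $h\ge1$) makes an $(\varepsilon,a)$-transition of $T$, component $h+1$ (if $h<l$) makes an $(a,\varepsilon)$-transition of $T$, and all other components stay. The initial and final sets are $I^l$ and $F^l$. For a path labelled $(x_0,\dots,x_l)$ we call $x_0$ the *first* and $x_l$ the *last* label.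

So component $h$ of a path labelled $(x_0,\dots,x_l)$ is a $T$-path labelled $(x_{h-1},x_h)$, and $A_1=T$. Accepted tuples consist of pairwise equivalent words. Two operations are immediate.

* *Restriction.* Dropping the components outside $g,\dots,h$, and the moves on tapes outside $g-1,\dots,h$, turns a path of $A_l$ into a path of $A_{h-g+1}$.
* *Mirroring.* If $T$ is symmetric, replacing states $(q_1,\dots,q_l)$ by $(\bar q_l,\dots,\bar q_1)$ and reversing the order of the tapes turns (accepting) paths of $A_l$ into (accepting) paths of $A_l$. Indeed, in a move on tape $h$ component $h$ makes an $(\varepsilon,a)$-transition and component $h+1$ an $(a,\varepsilon)$-transition; after the operation these are an $(a,\varepsilon)$-transition of component $l-h+1$ and an $(\varepsilon,a)$-transition of component $l-h$, which is a move on tape $l-h$.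

**Lemma 7 (interleaving).** If for $1\le h\le l$ $\pi_h$ is a $T$-path labelled $(x_{h-1},x_h)$, then $A_l$ has a path labelled $(x_0,\dots,x_l)$ with components $\pi_1,\dots,\pi_l$. Similarly, an $A_g$-path labelled $(x_0,\dots,x_g)$ and an $A_{l-g}$-path labelled $(x_g,\dots,x_l)$ can be combined to an $A_l$-path labelled $(x_0,\dots,x_l)$.

*Proof.* The first statement follows from the second by induction. For the second, let $n=|x_g|$. Write the two paths as $B_0m_1B_1\cdots m_nB_n$ and $C_0m_1'C_1\cdots m_n'C_n$, where $m_i$ (resp. $m_i'$) is the move reading the $i$-th letter of $x_g$ and the blocks $B_i,C_i$ contain no move on that tape. Moves in $B_i$ involve only components $\le g$, moves in $C_i$ only components $>g$, and $m_i,m_i'$ together are one move of $A_l$ on tape $g$. So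
$$B_0C_0(m_1m_1')B_1C_1\cdots(m_nm_n')B_nC_n$$
is the required path. ∎

For instance, the run on $(ac,aad)$ above and its mirror on $(aad,ac)$ combine to a run of $A_2$ on $(ac,aad,ac)$ that reads, in this order, $a$ on tape $0$, $a$ on tape $2$, $a$ and $a$ on tape $1$, $c$ on tape $0$, $c$ on tape $2$, $d$ on tape $1$.

*Synchronizing.* Suppose $\kappa_h$ ($1\le h\le l$) is an accepting run on $(w_{h-1},w_h)$ having at a chosen moment the cut $(b_{h-1},b_h)$; so neighboring runs agree on the position of the shared tape. Interleave the parts before the chosen moments, then the parts after. The result is an accepting run of $A_l$ on $(w_0,\dots,w_l)$ with components $\kappa_h$ that passes through all these moments simultaneously. The same holds for several increasing tuples of chosen moments with matching cuts, and for combining accepting runs of $A_g$ and $A_{l-g}$.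

### 4.3 Pasts and futures, and lengths along chains

For $r\in Q^l$ let $\mathrm{Past}_r$ (resp. $\mathrm{Fut}_r$) be the set of pairs $(x_0,x_l)$ of first and last labels of $A_l$-paths from $I^l$ to $r$ (resp. from $r$ to $F^l$). Concatenating paths gives
$$(x,y)\in\mathrm{Past}_r,\ (x',y')\in\mathrm{Fut}_r\ \Longrightarrow\ xx'\sim yy'.\tag{2}$$
This gluing is our main tool for producing equivalences. Let $\mathrm{Past}^2_r,\mathrm{Fut}^2_r$ be the projections to the second coordinate. A path is *useful* if it is part of an accepting run.

**Lemma 8.** Let a useful nonempty cycle of $A_l$ be labelled $(x_0,\dots,x_l)$. Then all $x_h\ne\varepsilon$, and $|x_g|\le K|x_h|$ for all $g,h$.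

*Proof.* Pumping the cycle in an accepting run gives words $\alpha_h,\beta_h$ such that for every $k\ge0$ the words $\alpha_hx_h^k\beta_h$ ($0\le h\le l$) are pairwise equivalent. Every move reads a letter, so some $x_g\ne\varepsilon$. If $x_h=\varepsilon$, then all words $\alpha_gx_g^k\beta_g$ would be in the class of $\alpha_h\beta_h$, an infinite class. For the second claim divide $|\alpha_gx_g^k\beta_g|\le K(|\alpha_hx_h^k\beta_h|+1)$ by $k$ and let $k\to\infty$. ∎

The constant $K$ here does not depend on $l$, because the two end words of a chain are equivalent and (1) applies to them directly.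

**Lemma 9.** For a useful path of $A_l$ labelled $(x_0,\dots,x_l)$ and all $g,h$: $|x_g|\le K|x_h|+|Q|^l$.

*Proof.* Remove nonempty cycles one after another. The endpoints are kept, so the paths stay useful, the removed cycles are useful, and Lemma 8 applies to each of them. The remaining cycle-free path has fewer than $|Q|^l$ transitions, so it reads fewer than $|Q|^l$ letters on tape $g$. ∎

**Definition (types).** $E_l(y)=\{(r,r'):A_l\text{ has a path }r\to r'\text{ with last label }y\}$.

A path with last label $yy'$ can be split after $y$, so $E_l(yy')=E_l(y)E_l(y')$. Also $y\in\mathrm{Fut}^2_r$ iff $(r,f)\in E_l(y)$ for some $f\in F^l$. For example, $(r,r)\in E_l(\varepsilon)$ always, via the empty path. If $E_l(x)$ is idempotent, then $E_l(x^ky)=E_l(xy)$ for all $k\ge1$, so $x^ky\in\mathrm{Fut}^2_r$ iff $xy\in\mathrm{Fut}^2_r$.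

**Lemma 10.** There is $N_0\ge1$, depending only on $T$, such that for all words $u,w$ there are at most $N_0$ positions $b$ of $w$ for which some $r\in Q$ satisfies $(u,w[0,b))\in\mathrm{Past}_r$ and $w[b,|w|)\in\mathrm{Fut}^2_r$ (with respect to $T=A_1$).

*Proof.* For each such $b$ let $r_b$ be such a state. Color $b<b'$ by $(r_b,r_{b'},E_1(w[b,b')))$. By Ramsey's theorem, if there are more positions than a bound depending only on $T$, then there are $b<b'<b''$ whose three pairs have the same color. Then $r_b=r_{b'}=:r$. With $G=w[b,b')\ne\varepsilon$, the relations $E_1(w[b,b'))$, $E_1(w[b',b''))$ and their product $E_1(w[b,b''))$ coincide, so $E_1(G)$ is idempotent.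

Let $\gamma=w[b',|w|)$. Then $\gamma\in\mathrm{Fut}^2_r$ and $G\gamma=w[b,|w|)\in\mathrm{Fut}^2_r$, hence $G^k\gamma\in\mathrm{Fut}^2_r$ for all $k\ge0$. Choose $U_k$ with $(U_k,G^k\gamma)\in\mathrm{Fut}_r$. Both $(u,w[0,b))$ and $(u,w[0,b)G)$ are in $\mathrm{Past}_r$, so (2) gives
$$w[0,b)G^k\gamma\ \sim\ uU_k\ \sim\ w[0,b)G^{k+1}\gamma\qquad(k\ge0),$$
an infinite class, a contradiction. ∎

The last tool says that a fixed ratio of lengths cannot be iterated. The simplest instance: with finite classes $a^{2n}\sim a^{3n}$ cannot hold for all $n$, since then $2^h\to3\cdot2^{h-1}\to3^2\cdot 2^{h-2}\to\dots\to3^h$ would give $a^{2^h}\sim a^{3^h}$, against (1) for large $h$.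

**Lemma 11.** Let $x,y\ge1$ be integers and let $(w_n)_{n\ge0}$ be words of $D$ with $|w_n|=\lambda+n\mu$, where $\lambda\ge 0$ and $\mu\ge1$. If $w_{nx}\sim w_{ny}$ for all $n\ge0$, then $x=y$.

*Proof.* Suppose $x<y$ (the hypothesis is symmetric in $x$ and $y$). Let $h\ge1$. For $f=0,\dots,h-1$ take $n=y^{h-1-f}x^f$: this gives $w_{y^{h-f}x^f}\sim w_{y^{h-f-1}x^{f+1}}$. Chaining, $w_{y^h}\sim w_{x^h}$. By (1), $\lambda+y^h\mu\le K(\lambda+x^h\mu+1)$. Dividing by $x^h\ge1$ gives $(y/x)^h\mu\le K(\lambda+\mu+1)$ for all $h$, which is false for large $h$. ∎

## 5. Runs on the diagonal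

**Proposition 12.** Let $T$ be a trim automaton with one-letter transitions recognizing $R$. There is $B$ such that for every $v\in D$, every accepting run of $T$ on $(v,v)$ and every cut $(i,j)$ of it, $|i-j|\le B$.

To see what has to be excluded, imagine an automaton that on $(a^{3n},a^{3n})$ repeats a cycle $(a,aa)$ $n$ times and then a cycle $(aa,a)$ $n$ times. The middle cut is $(n,2n)$. But such an automaton would accept $(a^{p+2q},a^{2p+q})$ for all $p,q$, in particular $a^p\sim a^{2p}$, and classes would be infinite. For a general word $v$ the part before the middle and the part after it need not combine so freely. The plan is as follows. To a moment $t$ with large displacement $d$ we attach a second measure $\Delta_t$ of the distance between $i_t$ and $j_t$: the number of letters facing $v[i_t,j_t)$ in another word of an equivalent tuple, where that other word is *periodic* at this place. Since it is periodic, what matters is only how many letters it has. Then we show that moments of the same type (from a finite set) have equal $\Delta_t$. As $\Delta_t$ is comparable with $d$, moments with very different displacements cannot have the same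 type, and there are only finitely many types.

Adding a tape-swapped copy of $T$ only adds runs, so we may assume $T$ symmetric; all constants below refer to the symmetric automaton. By mirroring it suffices to bound $j-i$ from above.

**Constants.** They depend only on $T$ and are chosen in this order.

* $K,N_0$ as above; $L=30K^2$; $m=(N_0+1)L$; $c=|Q|^{m+1}$; $\mathcal E=(E_1,\dots,E_{m+1})$.
* $N\ge1$ such that every coloring of the pairs from $\{0,\dots,N\}$ by colors $(r,r',e_0,\dots,e_m)$, with $r,r'\in Q^m$ and $e_h$ values of $\mathcal E$, has a monochromatic triple.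
* $\sigma=|Q|\,(|Q|^{m+1}KN)^2$; $A=K\sigma$.
* $M$ is the number of tuples $(q,l,z,s,s',\delta)$ with $q\in Q$, $1\le l\le m+1$, $z\in\Sigma^+$, $|z|\le KN$, $s,s'\in Q^l\times\mathbb Z/|z|$, $\delta\in\mathbb Z/(A!\,|z|)$.
* $b_0=100K^2(KN+c+\sigma+1)$; $B=b_0(5K^2)^M$.

Fix an accepting run $\kappa$ on $(v,v)$, with state $q_t$ and cut $(i_t,j_t)$ at moment $t$. Until the end of Section 5.4 fix a moment $t$ with $d:=j_t-i_t\ge b_0$.

### 5.1 The orbit of the displaced cut, and a cycle to the right of $j_t$

**Step 1: iterate the displacement.** The purpose is to see that the distance $d$ propagates to the right through $v$ with bounded distortion. Put $\theta_{-1}=t$, $c_{-1}=i_t$, $c_0=j_t$. For $0\le h\le m-1$ let $\theta_h$ be the first moment of $\kappa$ with $i_{\theta_h}=c_h$, and let $c_{h+1}=j_{\theta_h}$. We claim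
$$\frac d{2K}\le c_h-c_{h-1}\le2Kd\qquad(0\le h\le m).\tag{3}$$
For $h=0$ the difference is $d$. Assume the claim up to some $h\le m-1$. Then $c_{-1}<\dots<c_h$. The first tape is at $c_g$ at moment $\theta_g$, so $\theta_{-1}<\dots<\theta_h$. Take $h+1$ copies of $\kappa$, the $g$-th one ($1\le g\le h+1$) from moment $\theta_{g-2}$, with cut $(c_{g-2},c_{g-1})$, to moment $\theta_{g-1}$, with cut $(c_{g-1},c_g)$. Copies $g$ and $g+1$ share tape $g$, which goes from $c_{g-1}$ to $c_g$ in both. By Lemma 7 and synchronizing, these pieces form a part of an accepting run of $A_{h+1}$ on $(v,\dots,v)$, labelled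
$$\big(v[c_{-1},c_0),\,v[c_0,c_1),\dots,v[c_h,c_{h+1})\big).$$
Lemma 9, comparing tapes $0$ and $h+1$, gives $(d-c)/K\le c_{h+1}-c_h\le Kd+c$. As $d\ge b_0\ge2c$, this implies (3) for $h+1$.

**Step 2: find a cycle just to the right of $j_t$.** We want to pump at all the places $c_0,\dots,c_m$ at once. By synchronizing, there is an accepting run $\Omega$ of $A_m$ on $(v,\dots,v)$, all of whose components equal $\kappa$, passing through the tuple cut $(c_0,\dots,c_m)$; component $g$ is then at moment $\theta_{g-1}$, with cut $(c_{g-1},c_g)$. Since $|v|-c_0\ge c_1-c_0\ge d/(2K)\ge N$, we can define for $0\le e\le N$ the moment $\omega_e$: the first moment of $\Omega$, from that tuple cut on, at which tape $0$ has position $c_0+e$. So $\omega_0$ is the moment of the tuple cut. Color $e<e'$ by the states at $\omega_e,\omega_{e'}$ and the $\mathcal E$-values of the words read on the $m+1$ tapes in between. By the choice of $N$ there is a monochromatic triple. As in Lemma 10, its two smaller elements $e<e'$ give moments $\omega_e<\omega_{e'}$ with equal states such that, with $P_h,P_h'$ the positions of tape $h$ at $\omega_e,\omega_{e'}$ and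
$$x_h=v[P_h,P_h'),$$
every $E_l(x_h)$ ($0\le h\le m$, $1\le l\le m+1$) is idempotent.

The part of $\Omega$ between $\omega_e$ and $\omega_{e'}$ is a nonempty cycle with $|x_0|\le N$, so Lemma 8 gives $1\le|x_h|\le KN$ for all $h$. Between the tuple cut and $\omega_e$, tape $0$ reads at most $N$ letters, so Lemma 9 gives $c_h\le P_h\le c_h+KN+c$. With (3) and $d\ge b_0$,
$$j_t\le P_0\le j_t+N,\qquad P_h-P_{h-1}\ge\frac d{2K}-(KN+c)\ge\frac d{3K}\quad(1\le h\le m).\tag{4}$$
For $k\ge0$ let
$$Y_h(k)=v[0,P_h)\,x_h^k\,v[P_h',|v|).$$
Pumping the cycle of $\Omega$ gives an accepting run $\Omega^{(k)}$ of $A_m$ on $(Y_0(k),\dots,Y_m(k))$, agreeing with $\Omega$ up to $\omega_e$. Thus $Y_0(k)\sim Y_h(k)$ for all $k\ge 0$ and all $h$.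

### 5.2 A zone where $v$ faces a periodic word

The words $Y_h(k)$ contain long periodic blocks, but at places far to the right, at $P_h$. We now use them to put a periodic word opposite a factor of $v$ that contains $[i_t-\sigma,j_t]$.

**Lemma 13 (zone).** There are $1\le l\le m+1$, a word $z$ with $1\le|z|\le KN$, positions $a\le i_t-\sigma$ and $P\ge j_t$ of $v$, and a path $\zeta$ of $A_l$ from a state $r$ to a state $r'$ whose last label is $v[a,P)$ and whose first label is a factor of a power of $z$, such that $v[0,a)\in\mathrm{Past}^2_r$ and $v[P,|v|)\in\mathrm{Fut}^2_{r'}$. Moreover $\zeta$ is useful.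

*Proof.* Let $P^*=i_t-\sigma$. By (1), $d\le j_t\le K(i_t+1)$, so $i_t\ge b_0/K-1\ge\sigma$ and $P^*\ge0$. Let $k=K(|v|+2)$. For $\ell\in\mathcal L=\{L,2L,\dots,(N_0+1)L\}$ (note $\ell\le m$) let $\tau_\ell$ be an accepting run of $T$ on $(Y_0(k),Y_\ell(k))$, and let $g_\ell$ be the position of its second tape at the first moment when its first tape is at $P^*$. The question is whether at this moment the second tape has already entered the periodic block, which starts at $P_\ell$.

**Case B: $g_\ell>P_\ell$ for some $\ell\in\mathcal L$.** Here the run itself gives the zone. At the first moment when the first tape of $\tau_\ell$ is at $P_0$, its second tape is at most at $K(P_0+1)\le k\le P_\ell+k|x_\ell|$. So between the two moments $\tau_\ell$ reads $v[P^*,P_0)$ on the first tape and a factor of $x_\ell^k$ on the second. Mirror $\tau_\ell$ and take $l=1$, $z=x_\ell$, $a=P^*$, $P=P_0$, with $\zeta$ the mirrored part. Clearly $v[0,P^*)\in\mathrm{Past}^2_r$. The remaining word on the last tape is $x_0^kv[P_0',|v|)\in\mathrm{Fut}^2_{r'}$. Since $E_1(x_0)$ is idempotent and $k\ge1$, also $v[P_0,|v|)=x_0v[P_0',|v|)\in\mathrm{Fut}^2_{r'}$.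

**Case A: $g_\ell\le P_\ell$ for all $\ell\in\mathcal L$.** First we show that two of the $g_\ell$ coincide. Let $r_\ell$ be the state of $\tau_\ell$ at the moment defining $g_\ell$. As $P^*\le P_0$ and $g_\ell\le P_\ell$, both tapes have so far read prefixes of $v$, so $(v[0,P^*),v[0,g_\ell))\in\mathrm{Past}_{r_\ell}$. Also $v[g_\ell,P_\ell)\,x_\ell^k\,v[P_\ell',|v|)\in\mathrm{Fut}^2_{r_\ell}$, hence $v[g_\ell,|v|)\in\mathrm{Fut}^2_{r_\ell}$ because $E_1(x_\ell^k)=E_1(x_\ell)$. By Lemma 10 with $u=v[0,P^*)$ and $w=v$, the numbers $g_\ell$ take at most $N_0$ values. As $|\mathcal L|=N_0+1$, there are $\ell<\ell'$ in $\mathcal L$ with $g_\ell=g_{\ell'}=:g$, and so $g\le P_\ell$. This puts $g$ far to the left of $P_{\ell'}$, which is what we need.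

Next we find a periodic word on the first tape of $\tau_{\ell'}$. Between the first moments with first tape at $P^*$ and at $P_0$, $\tau_{\ell'}$ reads at most $d+N+\sigma\le2d$ letters on the first tape, so at most $K(2d+1)\le3Kd$ on the second. So at the first moment $\mu_1$ with first tape at $P_0$, the second tape is at some $g^1\le g+3Kd\le P_\ell+3Kd$. By (4), $P_{\ell'}-P_\ell\ge L\,d/(3K)=10Kd$, so $P_{\ell'}-g^1\ge7Kd>0$. Let $\mu_2>\mu_1$ be the first moment when the second tape is at $P_{\ell'}$. Then the first tape is at most at $K(P_{\ell'}+1)\le k\le P_0+k|x_0|$. Hence between $\mu_1$ and $\mu_2$ the run $\tau_{\ell'}$ reads $(\xi,v[g^1,P_{\ell'}))$ with $\xi$ a prefix of $x_0^k$.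

So a periodic word faces $v[g^1,P_{\ell'})$. This factor lies too far to the right, and we transport it back along $\Omega^{(k)}$. Restrict $\Omega^{(k)}$ to components $1,\dots,\ell'$. Let $\chi$ be the first moment of this restricted run when tape $\ell'$ is at $g^1$; as $g^1<P_{\ell'}$, $\chi$ precedes $\omega_e$. Let $y_0\le P_0$ be the position of tape $0$ at $\chi$. Mirror the restriction: this is an accepting run of $A_{\ell'}$ on $(Y_{\ell'}(k),Y_{\ell'-1}(k),\dots,Y_0(k))$. Combine it after $\tau_{\ell'}$ by Lemma 7, synchronizing $\mu_1$ with $\chi$ (shared tape at $g^1$) and $\mu_2$ with $\omega_e$ (shared tape at $P_{\ell'}$). We get an accepting run of $A_{\ell'+1}$ on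
$$(Y_0(k),Y_{\ell'}(k),Y_{\ell'-1}(k),\dots,Y_0(k)).$$
Its part between the two synchronized moments is a path $\zeta$ from a state $r$ to a state $r'$ with first label $\xi$ and last label $v[y_0,P_0)$; moreover $v[0,y_0)\in\mathrm{Past}^2_r$ and $x_0^kv[P_0',|v|)\in\mathrm{Fut}^2_{r'}$. Since $E_{\ell'+1}(x_0)$ is idempotent (here $\ell'+1\le m+1$), $v[P_0,|v|)\in\mathrm{Fut}^2_{r'}$.

Finally we check that the zone is long enough. Lemma 9 applied to the part of the restricted run between $\chi$ and $\omega_e$ gives $7Kd\le P_{\ell'}-g^1\le K(P_0-y_0)+c$, so $P_0-y_0\ge(7Kd-c)/K\ge6d$, and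
$$y_0\le P_0-6d\le i_t+d+N-6d\le i_t-\sigma .$$
Take $l=\ell'+1$, $z=x_0$, $a=y_0$, $P=P_0$. In both cases $P=P_0\ge j_t$ by (4), and $\zeta$ is part of an accepting run. ∎

Fix such a zone $(l,z,a,P,\zeta)$, with $r,r'$ the end states of $\zeta$.

**Definition (phase, $\rho_b$, $\lambda_b$, $\Delta_t$).** Let $z^\infty$ be the bi-infinite word of period $|z|$ whose letter at index $n$ is the letter of $z$ at index $n\bmod|z|$. For $\varphi\in\mathbb Z/|z|$ let $z^\infty[\varphi;\lambda)$ be its factor of length $\lambda$ starting at phase $\varphi$. The first label of $\zeta$ is $z^\infty[\varphi;\cdot)$ for some $\varphi$, which we fix. The last tape of $\zeta$ starts at position $a$ of $v$. For $b\in[a,P]$ consider the first moment at which it is at position $b$. Let $\rho_b\in Q^l$ be the state and $\lambda_b$ the number of first-tape letters read by $\zeta$ at that moment, and put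
$$s_b=(\rho_b,\ \varphi+\lambda_b\bmod|z|),\qquad \Delta_t=\lambda_{j_t}-\lambda_{i_t}.$$

For example, if $z=aba$, then $z^\infty[2;5)=aabaa$.

From $\rho_{j_t}$ the rest of $\zeta$ leads to $r'$ with last label $v[j_t,P)$, so $v[j_t,|v|)\in\mathrm{Fut}^2_{\rho_{j_t}}$. Apply Lemma 9 to the part of $\zeta$ between the first moments at $i_t$ and at $j_t$, whose last label has length $d$ and whose first label has length $\Delta_t$. As $|Q|^l\le c$ and $d\ge2c$, we get
$$\frac d{2K}\le\Delta_t\le2Kd.\tag{5}$$

### 5.3 Two cycles with the same weight

**Step 3: choose the cycles.** We look for a piece of $\kappa$ just before $t$ that can be repeated both in $\kappa$ and in $\zeta$. For $0\le e\le\sigma$ let $t_e$ be the first moment of $\kappa$ with $i_{t_e}=i_t-\sigma+e$; so $t_e\le t$. Between $t_0$ and $t$ the first tape reads $\sigma$ letters, so the second reads at most $K(\sigma+1)\le d$ letters, and $i_t\le j_{t_e}\le j_t$. Hence all $i_{t_e},j_{t_e}$ lie in $[a,P]$. There are at most $|Q|(|Q|^l|z|)^2\le\sigma$ possible triples $(q_{t_e},s_{i_{t_e}},s_{j_{t_e}})$, so two of the $\sigma+1$ moments have the same triple. Fix two such moments, let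 $(i^-,j^-)$ be the cut at the earlier one and $(i^+,j^+)$ the cut at the later one, and put
$$\pi_1=v[i^-,i^+),\qquad\pi_2=v[j^-,j^+).$$
Then $1\le|\pi_1|\le\sigma$. The pair $(\pi_1,\pi_2)$ labels a nonempty cycle of $\kappa$, so $\pi_2\ne\varepsilon$ by Lemma 8. In particular
$$a\le i^-<i^+\le i_t\le j^-<j^+\le j_t\le P.\tag{6}$$
Both $\pi_1$ and $\pi_2$ are also last labels of nonempty cycles of $\zeta$, between the first moments at the corresponding positions, because the states agree there. The phases agree too, so the first labels of these cycles have lengths $\alpha_1|z|$ and $\alpha_2|z|$ with integers $\alpha_1,\alpha_2$. By Lemma 8, $\alpha_1,\alpha_2\ge1$ and $\alpha_1\le K|\pi_1|\le A$.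

**Step 4: the class depends only on one number.** For a word $\beta$ and $n_1,n_2\ge0$ put
$$V(n_1,n_2;\beta)=v[0,i^-)\,\pi_1^{1+n_1}\,v[i^+,j^-)\,\pi_2^{1+n_2}\,v[j^+,j_t)\,\beta .$$
Choose $U_0$ with $(U_0,v[0,a))\in\mathrm{Past}_r$. Let $\beta\in\mathrm{Fut}^2_{\rho_{j_t}}$ and $(W,\beta)\in\mathrm{Fut}_{\rho_{j_t}}$. Take $\zeta$ up to the first moment with last tape at $j_t$, and in it perform the first cycle $1+n_1$ times and the second $1+n_2$ times. The last label becomes that of $V$ from position $a$ up to $\beta$. On the first tape the repeated pieces have lengths divisible by $|z|$, so the reading continues in the right phase, and the first label is again a factor of $z^\infty$ starting at phase $\varphi$. By (2),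
$$V(n_1,n_2;\beta)\ \sim\ U_0\;z^\infty\big[\varphi;\ \lambda_{j_t}+(\alpha_1n_1+\alpha_2n_2)|z|\big)\;W.\tag{7}$$
So, for fixed $\beta$, the class of $V(n_1,n_2;\beta)$ depends only on $\alpha_1n_1+\alpha_2n_2$.

**Step 5: $\alpha_1=\alpha_2$.** Let $\beta=v[j_t,|v|)$, which is in $\mathrm{Fut}^2_{\rho_{j_t}}$. Repeat the cycle $(\pi_1,\pi_2)$ of $\kappa$ $n$ additional times. On the first tape we get $v[0,i^-)\pi_1^{1+n}v[i^+,|v|)=V(n,0;\beta)$, on the second $v[0,j^-)\pi_2^{1+n}v[j^+,|v|)=V(0,n;\beta)$. Hence $V(n,0;\beta)\sim V(0,n;\beta)$ for all $n\ge0$. By (7), $V(n\alpha_2,0;\beta)\sim V(0,n\alpha_1;\beta)$. Combining the two, $V(0,n\alpha_2;\beta)\sim V(0,n\alpha_1;\beta)$ for all $n\ge0$. Lemma 11 with $w_n=V(0,n;\beta)$, $|w_n|=|v|+n|\pi_2|$, gives $\alpha_1=\alpha_2$.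

### 5.4 Grafting one moment onto another

For every moment of $\kappa$ with displacement at least $b_0$ fix a zone and the further choices of Sections 5.2 and 5.3. The *type* of $t$ is
$$\big(q_t,\ l,\ z,\ s_{i_t},\ s_{j_t},\ \Delta_t\bmod A!\,|z|\big).$$
There are at most $M$ types.

**Lemma 14.** If moments $t,t'$ of $\kappa$ with displacement $\ge b_0$ have the same type, then $\Delta_t=\Delta_{t'}$.

*Proof.* The purpose is to cut off everything after $t$, continue as after $t'$, and evaluate one word in two ways. Let $\eta=v[i_{t'},j_{t'})$ and $\beta'=v[j_{t'},|v|)$. All objects without a mention of $t'$ belong to $t$; $\zeta'$ is the zone path of $t'$. We know that $\beta'$ is in $\mathrm{Fut}^2$ of the state of $\zeta'$ at the first moment with last tape at $j_{t'}$. Since the types agree, this state is $\rho_{j_t}$; so $\beta'\in\mathrm{Fut}^2_{\rho_{j_t}}$. Fix $(W,\beta')\in\mathrm{Fut}_{\rho_{j_t}}$, and for $n\ge0$ let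
$$X_n=v[0,i^-)\,\pi_1^{1+n}\,v[i^+,i_t)\,\eta\,\beta'.$$

**(E1) $X_n\sim V(0,n;\beta')$.** Here we graft in $\kappa$. The cycle $(\pi_1,\pi_2)$ lies in $\kappa$ before $t$, and repeating it shows
$$\big(v[0,i^-)\,\pi_1^{1+n}\,v[i^+,i_t),\ \ v[0,j^-)\,\pi_2^{1+n}\,v[j^+,j_t)\big)\in\mathrm{Past}_{q_t}.$$
The part of $\kappa$ after $t'$ shows $(\eta\beta',\beta')\in\mathrm{Fut}_{q_{t'}}=\mathrm{Fut}_{q_t}$. By (2), $X_n\sim v[0,j^-)\pi_2^{1+n}v[j^+,j_t)\beta'=V(0,n;\beta')$.

**(E2) $V(0,n;\beta')\sim V(n,0;\beta')$.** This is (7) together with $\alpha_1=\alpha_2$.

**(E3) The class of $X_n$ in terms of $\Delta_{t'}$.** Now we graft in the zones. Follow $\zeta$ up to the first moment with last tape at $i_t$, performing the $\pi_1$-cycle $1+n$ times; it lies before that moment, as $i^+\le i_t$. Then follow the part of $\zeta'$ between the first moments with last tape at $i_{t'}$ and at $j_{t'}$; its last label is $\eta$ and its first label has length $\Delta_{t'}$. Then use $(W,\beta')$. Since states, phases, $l$ and $z$ match, this is possible and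
$$X_n\sim U_0\;z^\infty\big[\varphi;\ \lambda_{i_t}+\alpha_1n|z|+\Delta_{t'}\big)\;W.$$
By (7) and $\lambda_{j_t}=\lambda_{i_t}+\Delta_t$, on the other hand,
$$V(n',0;\beta')\sim U_0\;z^\infty\big[\varphi;\ \lambda_{i_t}+\Delta_t+\alpha_1n'|z|\big)\;W.$$
Let $\delta=(\Delta_{t'}-\Delta_t)/(\alpha_1|z|)$. It is an integer, since $\Delta_t\equiv\Delta_{t'}$ modulo $A!\,|z|$ and $\alpha_1\mid A!$, as $1\le\alpha_1\le A$. Then $X_n\sim V(n+\delta,0;\beta')$ whenever $n,n+\delta\ge0$.

Altogether, by (E2), (E1), (E3),
$$V(n,0;\beta')\sim V(0,n;\beta')\sim X_n\sim V(n+\delta,0;\beta')\qquad\text{for all }n\ge\max(0,-\delta).$$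
If $\delta\ne0$, the words $V(n|\delta|,0;\beta')$, $n\ge0$, are all equivalent, and they have different lengths because $\pi_1\ne\varepsilon$: an infinite class, a contradiction. So $\delta=0$. ∎

*End of the proof of Proposition 12.* Suppose $\kappa$ has displacement $j-i>B=b_0(5K^2)^M$ at some cut. The displacement starts at $0$ and changes by $\pm1$ at each transition, so for each $e=0,\dots,M$ there is a moment with displacement exactly $d_e=b_0(5K^2)^e$. By (5) the corresponding $\Delta$'s lie in the intervals $[d_e/(2K),\,2Kd_e]$. These are pairwise disjoint, since $d_{e+1}/(2K)=\tfrac52Kd_e>2Kd_e$. But two of these $M+1$ moments have the same type, and Lemma 14 says that their $\Delta$'s are equal, a contradiction. ∎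

## 6. From the diagonal to common prefixes

Fix a symmetric trim $T$ recognizing $R$ with one-letter transitions, with $K$ as above.

**Definition (first-tape type).** $E^1(x)=\{(q,q'):T\text{ has a path }q\to q'\text{ labelled }(x,y)\text{ for some }y\}$. As before, $E^1(xx')=E^1(x)E^1(x')$, and $E^1$ has finitely many values.

We need to view three consecutive runs as one run of a two-tape automaton.

**Definition ($T_3$).** $T_3$ is the two-tape automaton on $Q^3$ with initial set $I^3$ obtained from $A_3$ by keeping only tapes $0$ and $3$. There is a transition $r\xrightarrow{(a,\varepsilon)}r'$ iff $A_3$ has a path $r\to r'$ with label $a$ on tape $0$ and $\varepsilon$ on tape $3$; similarly for $(\varepsilon,a)$. A state $r$ is final iff $A_3$ has a path from $r$ to $F^3$ with label $\varepsilon$ on tapes $0$ and $3$.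

Given an accepting run of $A_3$ on $(w_0,\dots,w_3)$, attach the moves on tapes $1,2$ to the next move on tape $0$ or $3$, and the remaining ones to the final condition. This yields an accepting run of $T_3$ on $(w_0,w_3)$; conversely, accepting runs of $T_3$ expand to accepting runs of $A_3$. So $T_3$ recognizes $R\circ R\circ R=R$. Moreover, if the run of $A_3$ passes through $(b_0,b_1,b_2,b_3)$, then this run of $T_3$ has the cut $(b_0,b_3)$, namely after its first $b_0+b_3$ transitions. Trim $T_3$; accepting runs are unaffected. Let $B_3$ be the constant of Proposition 12 for $T_3$.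

**Proposition 15.** Let $w\sim w'$, $w=ps$, $w'=ps'$, $E^1(s)=E^1(s')$. If an accepting run of $T$ on $(w,w')$ has a cut $(i,j)$ with $i,j\le|p|$, then $|i-j|\le b_1:=K(B_3+1)$.

*Proof.* The idea is to measure a position of $w$ by a quantity that the prefix $p$ and the type of the suffix determine. For $w\in D$ and a position $b$ of $w$ let $H_w(b)$ be the maximum of all $b'$ such that for some $w''\sim w$ some accepting run of $T$ on $(w,w'')$ has cut $(b,b')$. Such $b'$ exist (take $w''=w$), and $b'\le K(b+1)$ by (1), so $H_w(b)$ is well defined.

**Step (i): if an accepting run of $T$ on $(w,w')$ has cut $(i,j)$, then $H_{w'}(j)\le H_w(i)+B_3$.** Here the diagonal enters. Take $w''$ and an accepting run on $(w',w'')$ with cut $(j,b'')$, where $b''=H_{w'}(j)$. As $w\sim w''$, there is an accepting run on $(w,w'')$. It has some cut $(i,b')$, and $b'\le H_w(i)$. Mirror this last run and synchronize the three runs: we get an accepting run of $A_3$ on $(w'',w,w',w'')$ through $(b',i,j,b'')$. So $T_3$ has an accepting run on $(w'',w'')$ with cut $(b',b'')$, and Proposition 12 gives $|b''-b'|\le B_3$. Hence $H_{w'}(j)=b''\le b'+B_3\le H_w(i)+B_3$.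

**Step (ii): $H_w(b)=H_{w'}(b)$ for $b\le|p|$.** The number $H_w(b)$ is the maximum of $|y|$ over all $(w[0,b),y)\in\mathrm{Past}_q$ with $q\in Q$ such that $w[b,|w|)$ is a first component of an element of $\mathrm{Fut}_q$; the resulting $w''$ is automatically equivalent to $w$. The set of such $q$ is determined by $E^1(w[b,|w|))$: it consists of the $q$ with $(q,f)\in E^1(w[b,|w|))$ for some $f\in F$. For $b\le|p|$ we have $w[0,b)=w'[0,b)$ and
$$E^1(w[b,|w|))=E^1(p[b,|p|))E^1(s)=E^1(p[b,|p|))E^1(s')=E^1(w'[b,|w'|)).$$

**Step (iii): for $b\le b^+\le|w|$, $H_w(b^+)\ge H_w(b)+(b^+-b)/K-1$.** Continue a run realizing $H_w(b)$ until its first tape is at $b^+$. If it reads $n$ letters on the second tape meanwhile, then $b^+-b\le K(n+1)$ by (1), and its cut is now $(b^+,H_w(b)+n)$.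

Now let $(i,j)$ be as in the proposition. If $j\ge i$, then by (iii), (ii), (i)
$$H_w(i)+\frac{j-i}K-1\ \le\ H_w(j)\ =\ H_{w'}(j)\ \le\ H_w(i)+B_3,$$
so $j-i\le b_1$. If $i>j$, apply this to the mirrored run on $(w',w)$, which has the cut $(j,i)$. ∎

## 7. The smallest annotated word of each class

Let $\nu(x)=(E^1(x),[x=\varepsilon])$, where $[x=\varepsilon]$ records whether $x$ is empty. This is a morphism from $\Sigma^*$ to a finite monoid, with neutral element $\nu(\varepsilon)$, and $\nu(x)=\nu(\varepsilon)$ only for $x=\varepsilon$. For $w=w_1\cdots w_n$ let
$$\hat w=(\#,\nu(w_1\cdots w_n))\,(w_1,\nu(w_2\cdots w_n))\cdots(w_n,\nu(\varepsilon)),$$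
with letters indexed $0,\dots,n$. For instance, $\hat w=(\#,\nu(ab))(a,\nu(b))(b,\nu(\varepsilon))$ for $w=ab$.

If $w\ne w'$, then $\hat w$ is not a prefix of $\hat w'$. Otherwise $w$ is a proper prefix of $w'$, say $w'=wx$ with $x\ne\varepsilon$, and comparing the last letter of $\hat w$ with the letter of $\hat w'$ at the same index gives $\nu(\varepsilon)=\nu(x)$, which is false. So, fixing a linear order on the finite alphabet of annotated letters, the words $\hat w$ are totally ordered lexicographically by the first differing index. Classes are finite, so
$$S=\{w\in D:\ \hat w\le\hat w'\text{ for all }w'\sim w\}$$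
meets every class in exactly one word.

**Proposition 16.** $S$ is regular.

*Proof.* It suffices to show that $D\setminus S=\{w\in D:\exists w'\sim w,\ \hat w'<\hat w\}$ is the domain of a rational relation.

**Step 1: bounded delay.** The purpose is to bound the buffer. Let $w\sim w'$ with $\hat w'<\hat w$, and let $\ell\le\min(|w|,|w'|)$ be the first differing index of $\hat w,\hat w'$. Let $\ell\ge1$. Agreement at the indices $0,\dots,\ell-1$ means that $w,w'$ have a common prefix $p$ of length $\ell-1$ and that the remaining suffixes have equal $\nu$, in particular equal $E^1$. Take any accepting run of $T$ on $(w,w')$. By Proposition 15 its cuts with $i,j\le\ell-1$ satisfy $|i-j|\le b_1$.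

Consider a cut with $i\le\ell-1<j$. Look at the last moment when the second tape was at $\ell-1$, with the first tape at $i_0\le i$. Proposition 15 gives $i_0\ge\ell-1-b_1$. Since then the first tape has read $i-i_0\le b_1$ letters, so by (1) the second has read at most $K(b_1+1)$, and
$$j-i\le(\ell-1-i_0)+K(b_1+1)\le b_2:=b_1+K(b_1+1).$$
The case $j\le\ell-1<i$ is symmetric. Hence $|i-j|\le b_2$ as long as $\min(i,j)<\ell$.

**Step 2: the automaton.** It simulates $T$ on $(w,w')$. On each tape it guesses and verifies the annotation: it guesses $\nu$ of the whole word at the start; after reading a letter $x$ with current value $\mu$ it guesses $\mu'$ with $\nu(x)\mu'=\mu$; at the end it requires the value $\nu(\varepsilon)$. By backward induction from the end of the word all guessed values are then correct, so the automaton knows the letters of $\hat w,\hat w'$ when they are read. It compares $\hat w$ and $\hat w'$ index by index (index $0$ at the start), storing in a buffer the at most $b_2$ annotated letters by which one tape is ahead. If the buffer would overflow before a difference is found, it rejects. At the first index where the letters differ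 it requires the letter of $\hat w'$ to be smaller, and from then on it only simulates $T$ and checks annotations. It accepts iff $T$ accepts, the annotations are verified, and such a difference was found.

**Step 3: correctness.** This is a finite two-tape automaton. Every accepted pair satisfies $w\sim w'$ and $\hat w'<\hat w$. Conversely, every such pair is accepted. If the first differing index is $0$, the difference is found at the start. If it is $\ell\ge1$, then until index $\ell$ has been read on both tapes we have $\min(i,j)<\ell$, so by Step 1 the buffer does not overflow. Hence $D\setminus S$ is the domain of a rational relation. It is regular, and so is $S$. ∎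

*Proof of Theorem 5.* By Lemma 6 we may assume that all classes are finite. Then $S$ is a regular cross-section by Proposition 16, and Lemma 1 gives $f$. Together with the inclusion $\mathbf{KerRatF}(\Sigma^*)\subseteq\mathbf{RatEq}(\Sigma^*)$ this proves $\mathbf{KerRatF}(\Sigma^*)=\mathbf{RatEq}(\Sigma^*)$ for every finite alphabet $\Sigma$. ∎

## 8. Complements, difunctional relations, and computing a cross-section

**Corollary 17.** For $R\subseteq\Sigma^*\times\Sigma^*$ the following are equivalent: (i) $R\in\mathbf{RatEq}(\Sigma^*)$; (ii) $R=\ker f$ for some rational function $f$ into some $\Delta^*$; (iii) $R=\ker f$ for a rational function $f\subseteq R$ with $f\circ f=f$; (iv) $R$ is a rational equivalence relation on its domain having a regular cross-section.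

*Proof.* (i)⇒(iv) is Theorem 5, (iv)⇒(iii) is Lemma 1, (iii)⇒(ii) is trivial, and (ii)⇒(i) is the inclusion from Section 1. In particular no output alphabet other than $\Sigma$ is needed. ∎

**Corollary 18.** If $R\in\mathbf{RatEq}(\Sigma^*)$ has domain $D$, then $(D\times D)\setminus R$ is rational.

*Proof.* With $R=\ker f$ it is the composition of $f$, the rational relation $\{(x,y):x\ne y\}$ and $f^{-1}$. ∎

**Corollary 19.** A rational relation $P\subseteq\Sigma^*\times\Delta^*$ satisfies $PP^{-1}P\subseteq P$ iff $P=\{(u,v):f(u)=g(v)\}$ for rational functions $f,g$.

*Proof.* "If": let $(u,v_1),(u_1,v_1),(u_1,v)\in P$. Then $f(u)=g(v_1)=f(u_1)=g(v)$, so $(u,v)\in P$.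

"Only if": let $1,2$ be new letters, $P'=\{(1u,2v):(u,v)\in P\}$ and
$$R=P'\cup P'^{-1}\cup P'P'^{-1}\cup P'^{-1}P'.$$
This relation is rational and symmetric. It is reflexive on its domain: $1u$ with $(u,v)\in P$ is related to itself via $P'P'^{-1}$, and $2v$ via $P'^{-1}P'$. It is transitive: products such as $P'P'$ are empty because the markers do not match, and every other product of two of the four relations is one of the four or is reduced to one of them by $P'P'^{-1}P'\subseteq P'$ and its inverse. So $R=\ker h$ with $h$ rational, by Theorem 5. Put $f(u)=h(1u)$ and $g(v)=h(2v)$. Then $f(u)=g(v)$ iff $(1u,2v)\in R$ iff $(1u,2v)\in P'$ iff $(u,v)\in P$. ∎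

**Corollary 20.** Given a transducer for $R$, promised to be an equivalence relation on its domain $D$, a regular cross-section (hence $f$) can be computed.

*Proof.* Enumerate the regular sets $S\subseteq D$ and test whether $\{u:\exists s\in S,\ (u,s)\in R\}=D$, an equality of regular languages, and whether $R\cap(S\times S)\subseteq\mathrm{Id}$. The first test says that $S$ meets every class, the second that it meets none twice. The latter holds iff $(R\cap(S\times S))\cup\mathrm{Id}$ is a function, and it is decidable whether a rational relation is a function. The search terminates by Theorem 5. ∎
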